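\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Two cycles covering a $k$-connected graph\\ need not meet in $k$ vertices}

\begin{abstract}
A conjecture of Chen, Chen and Liu asserts that for any two distinct cycles $C_1,C_2$ in a $k$-connected graph there are distinct cycles $C_1',C_2'$ that together cover $V(C_1)\cup V(C_2)$ and have at least $k$ common vertices. We disprove it for every $k\ge 16$: we construct a $k$-connected graph that is covered by two cycles and in which any two covering cycles have exactly $k-1$ common vertices. In the other direction, an exchange argument always yields at least $\min\{k,\,1+\sqrt{k+1}\}$ common vertices; in particular the conjecture holds for $k\le 4$.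
\end{abstract}

\section{Introduction}

All graphs are finite and simple, so every cycle has at least three vertices. We write $|C|$ for the number of vertices of a cycle $C$. A graph is \emph{$k$-connected} if it has more than $k$ vertices and deleting any set of fewer than $k$ vertices leaves a connected graph. Two cycles \emph{cover} a set $W$ of vertices if each vertex of $W$ lies on at least one of them, and their \emph{overlap} is the number of vertices lying on both. We study the following conjecture of Chen, Chen and Liu, which we take from \cite{thesis}.

\begin{conjecture}\label{conj}
Let $k\ge 2$. If $C_1$ and $C_2$ are distinct cycles in a $k$-connected graph $G$, then there are distinct cycles $C_1'$ and $C_2'$ in $G$ such that $V(C_1)\cup V(C_2)\subseteq V(C_1')\cup V(C_2')$ and $|V(C_1')\cap V(C_2')|\ge k$.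
\end{conjecture}

Why should one expect this? Suppose first that $C_1$ and $C_2$ are disjoint. There are two disjoint paths $P,P'$ between them. Their ends cut each cycle into two arcs, and pairing one arc of $C_1$ with one arc of $C_2$, twice, gives two cycles that both contain $P$ and $P'$ and together still cover everything. So connectivity lets us trade disjoint cycles for overlapping ones. More generally, suppose that $X=V(C_1)\cap V(C_2)$ has fewer than $k$ vertices and that each cycle has vertices outside $X$. Then $G-X$ is connected, so some path still leads from $C_1$ to $C_2$ outside $X$, and one hopes to use it for another trade. If such a trade were always possible, the overlap would grow until it reached $k$.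

The number $k$ cannot be raised. The graph $K_{k,2k}$ is $k$-connected, and it is covered by two cycles. Each cycle has at most $k$ vertices on the large side. Hence two cycles that cover the graph split the large side into two halves of size $k$, each contains the whole small side, and the overlap is exactly $k$.

Nevertheless the hope fails.

\begin{theorem}\label{thm:counter}
For every $k\ge16$ there are a $k$-connected graph $G$ and distinct cycles $C_1,C_2$ in $G$ with $V(C_1)\cup V(C_2)=V(G)$ such that any two cycles $D_1,D_2$ of $G$ with $V(D_1)\cup V(D_2)=V(G)$ satisfy $|V(D_1)\cap V(D_2)|=k-1$. Hence Conjecture~\ref{conj} fails for every $k\ge 16$.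
\end{theorem}

\begin{theorem}\label{thm:positive}
Let $k\ge 2$, let $G$ be $k$-connected, and let $C_1\ne C_2$ be cycles in $G$. Then there are distinct cycles $C_1',C_2'$ with $V(C_1)\cup V(C_2)\subseteq V(C_1')\cup V(C_2')$ and
\[
|V(C_1')\cap V(C_2')|\ \ge\ \min\{k,\ 1+\sqrt{k+1}\}.
\]
In particular Conjecture~\ref{conj} holds for $k\in\{2,3,4\}$.
\end{theorem}

We do not decide the cases $5\le k\le 15$.

\medskip
\noindent\textbf{The idea of the counterexample.}
The proof of Theorem~\ref{thm:positive}, in Section~\ref{sec:exchange}, shows which paths between $C_1-X$ and $C_2-X$ allow an exchange. Cut each cycle at the vertices of $X$ into segments. A path outside $X$ that joins segments with a common neighbor in $X$ is always good for an exchange, and so are two disjoint paths that join the same two segments. A counterexample must therefore spread its connecting paths over segments that are far apart.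

We arrange $X$, with $|X|=n=k-1$, as the vertices of a ring in which consecutive vertices are joined by two \emph{strands}. Each of the cycles $C_1,C_2$ runs once around the ring, on one strand of each pair. Each strand is made of two \emph{blocks}, one on either side of a middle vertex. The blocks are unbalanced complete bipartite graphs. They force two covering cycles to pass through each block exactly once in total, and so to use up $X$ completely. Deleting $X$ must not disconnect the graph, so we connect the middle vertices of the strands by a tree of extra edges, the \emph{links}. The whole problem is to choose the tree so that no link can ever be used. Three observations do this. Call a strand \emph{cut} if its two blocks are visited by different cycles.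
\begin{itemize}
\item \emph{Parity.} If one of the cycles uses a link, then the run of links containing it starts and ends at cut strands; and a cut strand needs a second cut strand at the same or a neighboring position of the ring.
\item \emph{Cascade.} In our tree, a cut leaf of the tree forces the strand at the other end of its link to be cut, and by parity this forces another cut leaf near that strand, and so on. The cascade can only close up cyclically, as a fixed-point-free permutation of a set of at most five \emph{sites}.
\item \emph{Premature closing.} For each possible permutation, one of the two ``cycles'' falls apart into several components.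
\end{itemize}
Sections \ref{sec:ring} and \ref{sec:parity} set up the ring for an arbitrary set of links and work out the case of a single link. Section \ref{sec:tree} defines the tree, and Sections \ref{sec:cascade}--\ref{sec:final} carry out the argument.

\section{Exchanges: proof of Theorem~\ref{thm:positive}}\label{sec:exchange}

We use three standard facts about a $k$-connected graph $G$ with $k\ge2$.
\begin{itemize}
\item \emph{Menger's theorem} (valid in any graph). If no set of fewer than $m$ vertices separates the vertex sets $S$ and $T$, then there are $m$ pairwise disjoint paths from $S$ to $T$, each meeting $S$ only in its first and $T$ only in its last vertex.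
\item \emph{Fan lemma.} If $T$ is a nonempty set of vertices and $v\notin T$, there are $\min(k,|T|)$ paths from $v$ to distinct vertices of $T$ that share only $v$ and meet $T$ only in their ends. Such a system of paths is a \emph{fan}.
\item \emph{Dirac's theorem} \cite{dirac}. Any $k$ vertices of $G$ lie on a common cycle.
\end{itemize}

If a single cycle already covers everything, a second cycle of large overlap is easy to find.

\begin{lemma}\label{lem:one}
Let $G$ be $k$-connected, $k\ge2$, with at least two cycles, and let $D$ be a cycle with $|D|\ge k$. Then there is a cycle $D'\ne D$ with $|V(D)\cap V(D')|\ge k$.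
\end{lemma}

\begin{proof}
Suppose there is a vertex $v\notin V(D)$. Take a fan of $k$ paths from $v$ to $V(D)$. Its ends split $D$ into $k$ arcs with $|D|-k$ interior vertices in total, so some arc has at most $(|D|-k)/k$ interior vertices. Replace this arc by the two fan paths to its ends. The new cycle $D'$ contains $v$, and it contains at least
\[
|D|-\frac{|D|-k}{k}=\frac{k-1}{k}\,|D|+1\ \ge\ k
\]
vertices of $D$.

Now let $D=v_1v_2\dots v_N$ be a Hamiltonian cycle. If $k=2$, then $D$ has a chord because $G$ has a second cycle, and the chord closes another cycle, which has at least three vertices, all on $D$. If $k\ge3$, then $v_1$ has degree at least $k$, hence at least $k-1$ neighbors in $\{v_2,\dots,v_{N-1}\}$, and so a neighbor $v_j$ with $k\le j\le N-1$. Take $D'=v_1v_2\dots v_jv_1$.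
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
Let $W$ be the set to be covered, the union of the vertex sets of the two given cycles. Among all pairs of distinct cycles covering $W$ choose one, from now on called $(C_1,C_2)$, whose overlap $t$ is maximum. We may assume $t<k$, and have to show $t\ge 1+\sqrt{k+1}$. If a cycle $D$ with $|D|\ge k$ contained $V(C_1)\cup V(C_2)$, then $D$ and the cycle $D'$ of Lemma~\ref{lem:one} would cover $W$ with overlap at least $k>t$. Hence
\begin{equation}\label{eq:star}
\text{no cycle with at least $k$ vertices contains } V(C_1)\cup V(C_2).
\end{equation}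

\smallskip\noindent\emph{Claim 1. Neither of $V(C_1),V(C_2)$ contains the other.} Suppose $V(C_1)\subseteq V(C_2)$. If $|C_2|\ge k$, then $C_2$ contradicts \eqref{eq:star}. If $|C_2|<k$, then Dirac's theorem gives a cycle through $k$ vertices that include $V(C_2)$, which again contradicts \eqref{eq:star}. The other inclusion is excluded in the same way.

\smallskip\noindent\emph{Claim 2. $|C_1|,|C_2|\ge 2k$.} Suppose $|C_1|\le 2k-1$. By Claim 1 there is $r\in V(C_2)\setminus V(C_1)$. A fan of $\min(k,|C_1|)$ paths from $r$ to $V(C_1)$ has two ends that are consecutive on $C_1$: either every vertex of $C_1$ is an end, or there are $k$ ends among at most $2k-1$ vertices. Replacing the edge between two such ends by the two fan paths gives a cycle $C_1'$ with $V(C_1)\cup\{r\}\subseteq V(C_1')$. By Claim 1, $C_1'\ne C_2$. So $(C_1',C_2)$ covers $W$ with overlap at least $t+1$, contradicting the choice of $t$. The same argument applies to $C_2$.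

\smallskip
Let $X=V(C_1)\cap V(C_2)$. The sets $V(C_1)\setminus X$ and $V(C_2)\setminus X$ have at least $2k-t>k-t$ vertices each. A set of fewer than $k-t$ vertices does not separate them in $G-X$, because together with $X$ it has fewer than $k$ vertices. By Menger's theorem $G-X$ contains $k-t\ge1$ disjoint paths from $V(C_1)\setminus X$ to $V(C_2)\setminus X$ whose interior vertices lie on neither cycle. Fix them and call them \emph{connections}.

Call a pair of cycles $C_1',C_2'$, not necessarily distinct, an \emph{improvement} if it covers $V(C_1)\cup V(C_2)$ and $|V(C_1')\cap V(C_2')|>t$. No improvement exists: if $C_1'\ne C_2'$, it contradicts the maximality of $t$, and if $C_1'=C_2'$, this one cycle contains $V(C_1)\cup V(C_2)$, has at least $2k$ vertices, and contradicts \eqref{eq:star}.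

\smallskip\noindent\emph{Claim 3. $t\ge1$.} If $t=0$, there are at least two connections $P,P'$, with ends $q,q'$ on $C_1$ and $r,r'$ on $C_2$. Let $Q_1,Q_2$ be the two $q$--$q'$ arcs of $C_1$ and $R_1,R_2$ the two $r$--$r'$ arcs of $C_2$. The cycles $Q_1\cup P\cup R_1\cup P'$ and $Q_2\cup P\cup R_2\cup P'$ form an improvement.

\smallskip
The components of $C_i-X$ are the \emph{segments} of $C_i$; there are at most $t$ of them. The \emph{attachments} of a segment are the vertices of $X$ that precede and follow it on $C_i$. They are distinct if $t\ge2$.

\smallskip\noindent\emph{Claim 4. No connection joins a segment $Q$ of $C_1$ to a segment $R$ of $C_2$ with a common attachment $x$.} Let $P$ be such a connection, from $q\in Q$ to $r\in R$. Let $Q[x,q]$ be an $x$--$q$ arc of $C_1$ with interior in $Q$, and $R[x,r]$ an $x$--$r$ arc of $C_2$ with interior in $R$. Replace $Q[x,q]$ in $C_1$ by $R[x,r]\cup P$, and replace $R[x,r]$ in $C_2$ by $Q[x,q]\cup P$. The arcs have been swapped, so the new cycles still cover everything, and both contain $X\cup\{q,r\}$. This is an improvement.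

\smallskip\noindent\emph{Claim 5. No two connections join the same pair of segments.} Suppose that the connections $P$, from $q$ to $r$, and $P'$, from $q'$ to $r'$, both join the segment $Q$ of $C_1$ to the segment $R$ of $C_2$. Replace the subpath $Q[q,q']$ in $C_1$ by $P\cup R[r,r']\cup P'$, and $R[r,r']$ in $C_2$ by $P\cup Q[q,q']\cup P'$. The new cycles cover everything and both contain $X\cup\{q,q',r,r'\}$. This is an improvement.

\smallskip\noindent\emph{Conclusion.} If $t\le3$, any segment of $C_1$ and any segment of $C_2$ have a common attachment: for $t\le 2$ every segment is attached to all of $X$, and for $t=3$ two $2$-element subsets of a $3$-element set meet. By Claim 4 there is then no connection, a contradiction. So $t\ge4$.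

Let $Q$ be a segment of $C_1$, with attachments $x\ne x'$. The vertices of $X$ divide $C_2$ into $t$ arcs. Two of them end at $x$, two end at $x'$, and at most one ends at both. So at least three of these arcs end at $x$ or $x'$, and at most $t-3$ segments of $C_2$ share no attachment with $Q$. By Claims 4 and 5 there are at most $t-3$ connections at $Q$, and at most $t(t-3)$ in total. Thus $k-t\le t(t-3)$, that is, $(t-1)^2\ge k+1$, as required.

Finally, $t<k$ has led to $t\ge4$, so it is impossible for $k\le4$.
\end{proof}

\section{Ring graphs and their skeletons}\label{sec:ring}

We now define the graphs among which the counterexample will be found. Let $n\ge3$, and take indices $i$, called \emph{positions}, in $\mathbb Z_n$.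

Let $X=\{x_i:i\in\mathbb Z_n\}$. For each position $i$ and each $j\in\{0,1\}$ there is a \emph{strand} $s=(i,j)$ at position $i$, which has a vertex $z_s$ and two \emph{blocks} $B_s^-$ and $B_s^+$. Let $Z$ be the set of all $z_s$. There are $2n$ strands and $4n$ blocks. Each block $B$ is a complete bipartite graph with parts $A_B$ and $I_B$, where $|A_B|=n+1$ and $|I_B|=n+2$. For a block $B$ of $s=(i,j)$ put
\[
z_B=z_s,\qquad x_B=x_i\ \text{ if } B=B_s^-,\qquad x_B=x_{i+1}\ \text{ if } B=B_s^+ .
\]
So the strand leads from $x_i$ through $B_s^-$, $z_s$ and $B_s^+$ to $x_{i+1}$. Let $\mathcal L$ be a graph whose vertices are the $2n$ strands. The \emph{ring graph} $G(\mathcal L)$ has the following edges, besides those inside the blocks: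
\begin{itemize}
\item every vertex of $I_B$ is adjacent to $x_B$ and $z_B$, for every block $B$;
\item every vertex of $A_B$ is adjacent to every vertex of $X$, for every block $B$;
\item $z_sz_{s'}$ is an edge, called a \emph{link}, for every edge $ss'$ of $\mathcal L$.
\end{itemize}
The edges between $A_B$ and $X$ are there for connectivity. The imbalance of the blocks will keep the cycles from using them.

\begin{lemma}\label{lem:conn}
If $\mathcal L$ is connected, then $G(\mathcal L)$ is $(n+1)$-connected.
\end{lemma}

\begin{proof}
The graph has more than $n+1$ vertices. Delete a set $D$ with $|D|\le n$.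

Suppose some $x\in X$ survives. It is adjacent to all surviving vertices in the sets $A_B$. Every other surviving vertex of $X$ has a surviving neighbor in some $A_B$. Every surviving vertex of $I_B$ has a surviving neighbor in $A_B$, as $|A_B|=n+1>n$. Every surviving $z_s$ has a surviving neighbor among its $2(n+2)$ neighbors in blocks; this neighbor lies in some $I_B$, and so has a surviving neighbor in $A_B$. So $G(\mathcal L)-D$ is connected.

Otherwise $D=X$. Blocks are connected, each $z_s$ is joined to both blocks of $s$, and the links connect all vertices $z_s$ because $\mathcal L$ is connected.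
\end{proof}

The links matter only when $D=X$, and then they are indispensable: if $\mathcal L$ is disconnected, so is $G(\mathcal L)-X$.

We next contract each block to a single edge. The \emph{skeleton} $H(\mathcal L)$ is the graph on $X\cup Z$ whose edges are the links and, for every block $B$, the \emph{rail} $x_Bz_B$. Thus strand $s=(i,j)$ becomes the path $x_iz_sx_{i+1}$ of two rails, which we call the rails of $s$; they are \emph{at position} $i$. Each $x_i$ lies on four rails and no other edges, and each $z_s$ lies on two rails. A \emph{splitting pair} is a pair $(E_1,E_2)$ of cycles of $H(\mathcal L)$ such that every rail lies on exactly one of them.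

\begin{proposition}\label{prop:reduction}
Let $D_1,D_2$ be cycles in $G(\mathcal L)$ with $V(D_1)\cup V(D_2)=V(G(\mathcal L))$. Then every block $B$ is met by exactly one of $D_1,D_2$, in a single path that spans $B$ and that the cycle leaves along one edge to $x_B$ and one edge to $z_B$. Replacing all these paths, with their leaving edges, by the rails $x_Bz_B$ turns $D_1,D_2$ into a splitting pair $(E_1,E_2)$ of $H(\mathcal L)$ with $V(E_1)\cap V(E_2)=V(D_1)\cap V(D_2)$. Conversely, every splitting pair of $H(\mathcal L)$ arises in this way.
\end{proposition}

\begin{proof}
The converse is immediate: replace each rail $x_Bz_B$ by a path that consists of $x_B$, a Hamiltonian path of $B$ with both ends in $I_B$, and $z_B$. Every block is then covered, and every vertex of $X\cup Z$ lies on a rail and hence on one of the cycles.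

Now let $D_1,D_2$ be given. The heart of the matter is a count: a block that is visited only once uses exactly one edge at $X$, there are $4n$ blocks, and the $n$ vertices of $X$ offer at most $4n$ edges of the two cycles. Let $S=X\cup Z$, so $|S|=3n$. Every edge that leaves a block ends in $S$, and the edges inside $S$ are exactly the links.

\smallskip\noindent\emph{Step 1: each of $D_1,D_2$ contains at least two vertices of $S$.} Suppose $|V(D_1)\cap S|\le1$. Then $D_1$ lies in one block, or $D_1-S$ is a single path; in either case $D_1$ meets at most one block. The cycle $D_2$ meets at most $3n$ blocks, since either it lies in one block or $D_2-S$ has at most $|V(D_2)\cap S|\le 3n$ components, each inside one block. As $4n>3n+1$, some block is not covered, a contradiction. The same argument applies to $D_2$.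

\smallskip
In particular neither cycle lies inside a block. We call each component of $D_m-S$ ($m=1,2$) a \emph{passage} of $D_m$ through the block containing it. A passage is a path, and $D_m$ leaves it along exactly two edges, the \emph{leaving edges}.

\smallskip\noindent\emph{Step 2: counting leaving edges.} For a block $B$ let $v_B\ge1$ be the number of passages of $D_1$ and $D_2$ through $B$. Let $\zeta_B$ and $\xi_B$ be the numbers of leaving edges from $B$ to $z_B$ and to $X$, respectively. All numbers are taken over both cycles, so a passage or an edge belonging to both cycles counts twice. Then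
\begin{equation}\label{eq:v}
2v_B=\zeta_B+\xi_B .
\end{equation}
Let $\ell$ be the number of vertices of $X$ that lie on only one of $D_1,D_2$. Since all edges at $X$ go to blocks,
\begin{equation}\label{eq:X}
\sum_B\xi_B=4(n-\ell)+2\ell=4n-2\ell .
\end{equation}
Finally, each of the two cycles has at most two edges at $z_s$, so
\begin{equation}\label{eq:z}
\zeta_{B_s^-}+\zeta_{B_s^+}\le4\qquad\text{for every strand } s.
\end{equation}

\emph{If $v_B=1$, then $\zeta_B=\xi_B=1$, and the leaving edges go from $I_B$ to $x_B$ and $z_B$.} Indeed, the only passage through $B$ spans $B$. A spanning path of $K_{n+1,n+2}$ alternates between the parts, so both its ends lie in the larger part $I_B$, and its leaving edges go to $x_B$ or $z_B$. If both went to the same vertex, the cycle would contain only one vertex of $S$, contrary to Step 1.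

\smallskip\noindent\emph{Step 3: $v_B=1$ for all $B$, and $\ell=0$.} Call $B$ \emph{heavy} if $v_B\ge2$ and \emph{light} otherwise. Let $h$ be the number of heavy blocks and $d$ the number of strands whose two blocks are both heavy. The light blocks contribute $4n-h$ to \eqref{eq:X}, so $\sum_{\text{heavy}}\xi_B=h-2\ell$. By \eqref{eq:z}, a heavy block whose partner on the strand is light has $\zeta_B\le 3$, while two heavy blocks of one strand have $\zeta$-values with sum at most $4=3+3-2$. Together with \eqref{eq:v},
\[
4h\ \le\sum_{\text{heavy}}2v_B=\sum_{\text{heavy}}\zeta_B+h-2\ell\ \le\ (3h-2d)+h-2\ell .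
\]
Hence $d=\ell=0$ and equality holds throughout: every heavy block has a light partner and satisfies $v_B=2$, $\zeta_B=3$, $\xi_B=1$.

Suppose $B$ is heavy, on strand $s$, with light partner $B'$. Then four cycle edges at $z_s$ lead to blocks, three to $B$ and one to $B'$. So $z_s$ lies on both cycles. One cycle, say $D_1$, uses one edge to $B'$ and one to $B$, and $D_2$ uses two edges to $B$. There are four leaving edges at $B$, and each cycle owns an even number of them. So the fourth one belongs to $D_1$, and the only leaving edges of $D_2$ at $B$ are its two edges to $z_s$. Then $D_2$ consists of one passage through $B$ and the vertex $z_s$, contrary to Step 1. Hence there is no heavy block.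

\smallskip\noindent\emph{Step 4: conclusion.} By Steps 2 and 3 every block is met by exactly one of the cycles, in the way stated, and every vertex of $X$ lies on both cycles. Going around $D_m$, we meet at least $|X|=n\ge3$ vertices of $S$, and consecutive ones are joined by a link or by a passage from $x_B$ to $z_B$ for some block $B$. So replacing passages by rails yields a cycle $E_m$ of $H(\mathcal L)$ with $V(E_m)=V(D_m)\cap S$. Every rail lies on exactly one of $E_1,E_2$. No block vertex lies on both $D_1$ and $D_2$, so $V(D_1)\cap V(D_2)=V(E_1)\cap V(E_2)$.
\end{proof}

One splitting pair always exists: let $E_{j+1}$ run around the ring through the strands $(0,j),(1,j),\dots,(n-1,j)$. It uses no link, and $V(E_1)\cap V(E_2)=X$. By Proposition~\ref{prop:reduction} it comes from two cycles that cover $G(\mathcal L)$ and have overlap $n$. With Lemma~\ref{lem:conn}, Theorem~\ref{thm:counter} thus reduces to the following statement about skeletons, applied with $n=k-1$.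

\begin{theorem}\label{thm:skeleton}
For every $n\ge15$ there is a tree $\mathcal L$ on the $2n$ strands such that every splitting pair $(E_1,E_2)$ of $H(\mathcal L)$ satisfies $V(E_1)\cap V(E_2)=X$.
\end{theorem}

\section{Cut strands, parity, and a single link}\label{sec:parity}

Let $(E_1,E_2)$ be a splitting pair of $H(\mathcal L)$, with $\mathcal L$ still arbitrary. The \emph{label} of a rail is the $m\in\{1,2\}$ for which it lies on $E_m$; we write $\bar m=3-m$. A \emph{link use} is a link together with a cycle $E_m$ containing it, so a link on both cycles is used twice.

All four edges at $x_i$ are rails, and each lies on exactly one cycle. Hence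
\begin{equation}\label{eq:xx}
\text{each $x_i$ lies on both cycles, with two rails of each label at $x_i$.}
\end{equation}
At $z_s$ there are two rails, each on one cycle, and both cycles have degree $0$ or $2$ there. Hence
\begin{equation}\label{eq:zz}
\begin{minipage}{0.84\textwidth}
if $z_s$ lies on both cycles, there are exactly two link uses at $z_s$; if it lies on only one, there is none.
\end{minipage}
\end{equation}
So $V(E_1)\cap V(E_2)$ consists of $X$ and the vertices $z_s$ at which a link is used, and Theorem~\ref{thm:skeleton} asks for a tree none of whose links is ever used.

Call a strand \emph{cut} if its two rails have different labels. If $s$ is cut, then each of $E_1,E_2$ has exactly one rail and one link at $z_s$. If $s=(i,j)$ is not cut and its rails have label $m$, which we then call the label of $s$, then $E_m$ contains $x_iz_sx_{i+1}$, and $E_{\bar m}$ either misses $z_s$ or passes through it along two links.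

Let $r_i$ be the number of rails of label $1$ that lead from $x_i$ to the right, that is, to $z_{(i,0)}$ or $z_{(i,1)}$. Let $l_i$ be the number of those that lead to the left, to $z_{(i-1,0)}$ or $z_{(i-1,1)}$. By \eqref{eq:xx}, $l_i+r_i=2$.

\begin{lemma}[Parity]\label{lem:parity}
\begin{itemize}
\item[(a)] If no strand at position $i$ is cut, then one of the two strands has label $1$ and the other has label $2$, and $l_i=r_i=l_{i+1}=r_{i+1}=1$.
\item[(b)] If exactly one strand at position $i$ is cut, then $|r_i-l_{i+1}|=1$.
\end{itemize}
\end{lemma}

\begin{proof}
A strand at position $i$ that is not cut contributes equally to $r_i$ and $l_{i+1}$, and a cut strand contributes to exactly one of them. This gives (b), and $r_i=l_{i+1}$ in (a). If in (a) this number were $0$ or $2$, one of the cycles would contain, and hence be equal to, the $4$-cycle $x_iz_{(i,0)}x_{i+1}z_{(i,1)}$. As $n\ge3$, it would miss a vertex of $X$, contrary to \eqref{eq:xx}. So $r_i=l_{i+1}=1$, and the rest follows from $l_i+r_i=l_{i+1}+r_{i+1}=2$.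
\end{proof}

The next example is the smallest case of the whole argument.

\begin{example}[A single link]\label{ex:single}
Let $\mathcal L$ have only one edge $ss'$, with $s$ at position $i$ and $s'$ at position $i'$.

\emph{If $i'\notin\{i-1,i,i+1\}$, the link is useless.} Suppose $E_m$ contains it. There is no other link, so $E_m$ has exactly one rail at $z_s$, and $s$ is cut; likewise $s'$ is cut. No other strand is cut, since a cut strand has a link use. So $s$ is the only cut strand at the positions $i-1,i,i+1$. Lemma~\ref{lem:parity}(a) at positions $i-1$ and $i+1$ gives $r_i=1$ and $l_{i+1}=1$, contradicting Lemma~\ref{lem:parity}(b).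

\emph{If $i'=i$, the link can be used.} Take the splitting pair without links in which, at position $i$, the strand $s$ belongs to $E_1$ and $s'$ to $E_2$. Let $E_1$ go $x_i,z_s,z_{s'},x_{i+1}$ and $E_2$ go $x_i,z_{s'},z_s,x_{i+1}$ instead. The overlap grows by two. This is the exchange of Claim 4 in Section~\ref{sec:exchange}.

\emph{If $i'=i+1$,} the same exchange works at the common attachment $x_{i+1}$: start from a splitting pair without links in which $s$ belongs to $E_1$ and $s'$ to $E_2$, and apply the exchange of Claim 4 to the link $z_sz_{s'}$. The case $i'=i-1$ is the same with $s,s'$ interchanged.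
\end{example}

A connected $\mathcal L$ has at least $2n-1$ links. Even if each of them joins far-apart strands, several links together can be dangerous. Two cut strands at the same or at neighboring positions can repair each other's parity, and they need not be linked to each other: they may be linked to two strands elsewhere that again repair each other. The tree below is designed to control such chains.

\section{The tree}\label{sec:tree}

From now on $n\ge15$. The idea is to let only five strands, the \emph{hubs}, have more than one link, and to place them far apart. Every other strand has a single link, to a hub, and the choice of this hub is ours. It matters only for the strands close to a hub.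

There are five \emph{sites} $a,b,c,d,e$, at positions
\[
p_a=0,\quad p_b=3,\quad p_c=6,\quad p_d=9,\quad p_e=12 .
\]
The hub of site $q$ is the strand $(p_q,0)$. The \emph{triple} of $q$ is the set of positions $\{p_q-1,p_q,p_q+1\}$; the five triples are disjoint because $n\ge15$, and this is the only place where the bound on $n$ is needed. All strands other than the five hubs are called \emph{leaves}. A leaf at a position in the triple of $q$ is a \emph{leaf at site $q$}, and its \emph{type} is
\[
\mathrm L\ \text{ for } (p_q-1,0),(p_q-1,1);\qquad \mathrm M\ \text{ for } (p_q,1);\qquad \mathrm R\ \text{ for } (p_q+1,0),(p_q+1,1)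
\]
(left, middle, right). Each leaf $s$ is assigned a site $f(s)$, its \emph{target}. For leaves at sites it is given by the following table. The other leaves, at positions $14,\dots,n-2$, have target $b$.
\begin{center}
\begin{tabular}{c|ccc}
site & type $\mathrm L$ & type $\mathrm M$ & type $\mathrm R$\\ \hline
$a$ & $e$ & $b$ & $b$\\
$b$ & $d$ & $c$ & $a$\\
$c$ & $b$ & $a$ & $b$\\
$d$ & $b$ & $b$ & $e$\\
$e$ & $a$ & $a$ & $d$
\end{tabular}
\end{center}
The edges of $\mathcal L$ join each leaf $s$ to the hub of $f(s)$, and join the hubs of $a,b,c,d,e$ in a path in this order. So $\mathcal L$ is a tree, and every leaf has exactly one link, the one to the hub of its target.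

No leaf at a site has its own site as target. Such a target would be fatal: the corresponding link would join strands at equal or neighboring positions, and the exchange of Example~\ref{ex:single} would use it, whatever the other links are. How the types enter will be seen in Section~\ref{sec:sites}.

In the rest of the paper we fix a splitting pair $(E_1,E_2)$ of $H(\mathcal L)$ for this tree, and show that it uses no link.

\section{The cascade}\label{sec:cascade}

\begin{lemma}\label{lem:leafhub}
If a leaf $s$ is cut, then the hub $\eta$ of its target is cut. The two link uses at $z_\eta$ are the uses of the link $z_sz_\eta$ by $E_1$ and by $E_2$, and $s$ is the only cut leaf with target $f(s)$.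
\end{lemma}

\begin{proof}
Each of $E_1,E_2$ has a link at $z_s$, and the only link there is $z_sz_\eta$. So both cycles use it. By \eqref{eq:zz} there is no further link use at $z_\eta$. Thus each cycle has exactly one rail at $z_\eta$, and $\eta$ is cut. Another cut leaf with the same target would produce further link uses at $z_\eta$.
\end{proof}

\begin{lemma}\label{lem:hubleaf}
If the hub of site $q$ is cut, then some leaf at site $q$ is cut.
\end{lemma}

\begin{proof}
Let $p=p_q$ and suppose that no leaf at site $q$ is cut. All strands at positions $p\pm1$ are leaves at $q$, so Lemma~\ref{lem:parity}(a) applied there gives $r_p=1$ and $l_{p+1}=1$. But exactly one strand at position $p$ is cut, which contradicts Lemma~\ref{lem:parity}(b).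
\end{proof}

Let $U$ be the set of sites whose hub is cut.

\begin{proposition}\label{prop:perm}
For each $q\in U$ exactly one leaf $g_q$ at site $q$ is cut, and no other leaves are cut. The map $\pi(q)=f(g_q)$ is a permutation of $U$ without fixed points. Writing $y_q=z_{(p_q,0)}$ and $w_q=z_{g_q}$ for $q\in U$, the links used by $E_1$ are exactly the links $w_q\,y_{\pi(q)}$, $q\in U$, and the same holds for $E_2$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:hubleaf} and since the triples are disjoint, there are at least $|U|$ cut leaves, at least one at each site of $U$. By Lemma~\ref{lem:leafhub}, $f$ maps the set of cut leaves injectively into $U$, so there are at most $|U|$. Hence there is exactly one at each site of $U$ and none elsewhere, and $\pi$ is a bijection $U\to U$. It has no fixed point because no leaf at a site has its own site as target.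

Every cut strand is some $g_q$ or the hub of some $\pi(q)$ with $q\in U$. So by Lemma~\ref{lem:leafhub} the link uses at cut strands are exactly those of the links $w_qy_{\pi(q)}$, once by each cycle. In particular they join cut strands to cut strands.

It remains to exclude a use, by $E_m$ say, of a link with an end $z_s$ such that $s$ is not cut. The two rails at $z_s$ lie on one cycle, which has no link at $z_s$. So this cycle is $E_{\bar m}$, and both edges of $E_m$ at $z_s$ are links. Follow $E_m$ from $z_s$ along links up to the first vertex $z$ at which $E_m$ has a rail; it exists since $E_m$ contains $X$. At $z$ the cycle $E_m$ has one link and one rail, so the strand of $z$ is cut. By the previous paragraph the link of $E_m$ at $z$ comes from a vertex of a cut strand, at which $E_m$ has a rail too. But $E_m$ has no rail at the vertex preceding $z$, a contradiction.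
\end{proof}

If $U=\emptyset$, no link is used, and $V(E_1)\cap V(E_2)=X$ as desired. \emph{From now on we assume $U\neq\emptyset$ and look for a contradiction.} Since $\pi$ has no fixed point, $|U|\ge2$.

\section{How the cycles pass a site}\label{sec:sites}

Consider $q\in U$, and let the type of $q$ be the type of its cut leaf $g_q$. Follow the rails of one of the cycles around the ring from left to right. They come to the site from the left and end at one of the vertices $y_q,w_q$, where the cycle takes a link. On the right of the site, the rails start again from the other of the two vertices. The type determines which is which; see Figure~\ref{fig:site}.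

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95,every node/.style={font=\small}]
\begin{scope}
\draw[very thick] (0,0)--(1.5,0.8)--(3,0);
\draw[thick,dashed] (0,0)--(1.5,-0.8)--(3,0);
\draw[very thick] (3,0)--(4.5,0.8);
\draw[thick,dashed] (4.5,0.8)--(6,0);
\draw[thick,dashed] (3,0)--(4.5,-0.8);
\draw[very thick] (4.5,-0.8)--(6,0);
\draw[very thick] (6,0)--(7.5,0.8)--(9,0);
\draw[thick,dashed] (6,0)--(7.5,-0.8)--(9,0);
\fill (0,0) circle (2.2pt) (3,0) circle (2.2pt) (6,0) circle (2.2pt) (9,0) circle (2.2pt);
\fill (1.5,0.8) circle (1.6pt) (1.5,-0.8) circle (1.6pt) (4.5,0.8) circle (1.6pt) (4.5,-0.8) circle (1.6pt) (7.5,0.8) circle (1.6pt) (7.5,-0.8) circle (1.6pt);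
\node[left] at (-0.1,0) {$x_{p-1}$};
\node at (3,-0.5) {$x_p$};
\node at (6,-0.5) {$x_{p+1}$};
\node[right] at (9.1,0) {$x_{p+2}$};
\node[above] at (4.5,0.85) {$y_q$};
\node[below] at (4.5,-0.85) {$w_q$};
\node at (-1.9,0) {Type $\mathrm M$:};
\end{scope}
\begin{scope}[yshift=-3.3cm]
\draw[very thick] (0,0)--(1.5,0.8)--(3,0);
\draw[thick,dashed] (0,0)--(1.5,-0.8)--(3,0);
\draw[thick,dashed] (3,0)--(4.5,0.8);
\draw[very thick] (4.5,0.8)--(6,0);
\draw[very thick] (3,0)--(4.5,-0.8)--(6,0);
\draw[thick,dashed] (6,0)--(7.5,0.8);
\draw[very thick] (7.5,0.8)--(9,0);
\draw[thick,dashed] (6,0)--(7.5,-0.8)--(9,0);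
\fill (0,0) circle (2.2pt) (3,0) circle (2.2pt) (6,0) circle (2.2pt) (9,0) circle (2.2pt);
\fill (1.5,0.8) circle (1.6pt) (1.5,-0.8) circle (1.6pt) (4.5,0.8) circle (1.6pt) (4.5,-0.8) circle (1.6pt) (7.5,0.8) circle (1.6pt) (7.5,-0.8) circle (1.6pt);
\node[left] at (-0.1,0) {$x_{p-1}$};
\node at (3,-0.5) {$x_p$};
\node at (6,-0.5) {$x_{p+1}$};
\node[right] at (9.1,0) {$x_{p+2}$};
\node[above] at (4.5,0.85) {$y_q$};
\node[above] at (7.5,0.85) {$w_q$};
\node at (-1.9,0) {Type $\mathrm R$:};
\end{scope}
\end{tikzpicture}
\caption{Three consecutive positions of the skeleton around a cut hub $y_q$ and the cut leaf $w_q$ near it. Solid rails belong to one cycle of the splitting pair, dashed rails to the other; links, not drawn, leave at $y_q$ and $w_q$. In type $\mathrm M$ the solid cycle, coming from the left, reaches $y_q$ and continues to the right from $w_q$, while for the dashed cycle the roles are exchanged. In type $\mathrm R$ both cycles reach $y_q$ from the left and continue to the right from $w_q$. Type $\mathrm L$ is the mirror image of type $\mathrm R$.}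
\label{fig:site}
\end{figure}

\begin{lemma}\label{lem:site}
Let $q\in U$ and $p=p_q$. For each $m\in\{1,2\}$ there is a sign $\varepsilon_m(q)\in\{+,-\}$ such that, with
\[
(\lambda_m(q),\rho_m(q))=
\begin{cases}(y_q,w_q)&\text{if }\varepsilon_m(q)=+,\\ (w_q,y_q)&\text{if }\varepsilon_m(q)=-,\end{cases}
\]
the rails of $E_m$ at positions $p-1,p,p+1$ form an $x_{p-1}$--$\lambda_m(q)$ path and a $\rho_m(q)$--$x_{p+2}$ path. The signs are
\[
\varepsilon_1(q)=\varepsilon_2(q)=+\ \text{ for type }\mathrm R,\qquad
\varepsilon_1(q)=\varepsilon_2(q)=-\ \text{ for type }\mathrm L,\qquad
\varepsilon_1(q)\ne\varepsilon_2(q)\ \text{ for type }\mathrm M.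
\]
\end{lemma}

\begin{proof}
By Proposition~\ref{prop:perm} the only cut strands at the three positions are the hub $(p,0)$ and $g_q$.

\emph{Type $\mathrm M$:} $g_q=(p,1)$. Positions $p-1$ and $p+1$ have no cut strand, so by Lemma~\ref{lem:parity}(a) each has one strand of each label, and $r_p=l_{p+1}=1$. Thus the two rails from $x_p$ to $y_q$ and $w_q$ have different labels. Both strands at position $p$ are cut, so the rails from $y_q$ and $w_q$ to $x_{p+1}$ have the opposite labels. Hence $E_m$ comes from $x_{p-1}$ through $x_p$ to one of $y_q,w_q$, and leaves from the other one through $x_{p+1}$ to $x_{p+2}$. For $E_{\bar m}$ the two vertices are exchanged.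

\emph{Type $\mathrm R$:} $g_q=(p+1,j)$. The strands at position $p-1$, the strand $(p,1)$ and the strand $(p+1,1-j)$ are not cut. By Lemma~\ref{lem:parity}(a), position $p-1$ has one strand of each label, and $r_p=1$. Let $m$ be the label of $(p,1)$. As $r_p=1$, the rail $x_py_q$ has label $\bar m$, and as the hub is cut, $y_qx_{p+1}$ has label $m$. So both rails from $x_{p+1}$ to the left have label $m$, and by \eqref{eq:xx} both rails from $x_{p+1}$ to the right have label $\bar m$. Hence $(p+1,1-j)$ has label $\bar m$, the rail $x_{p+1}w_q$ has label $\bar m$, and $w_qx_{p+2}$ has label $m$. The rails of $E_{\bar m}$ therefore form the paths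
\[
x_{p-1}\cdots x_p\,y_q\qquad\text{and}\qquad w_q\,x_{p+1}\cdots x_{p+2}\quad\text{(via $(p+1,1-j)$)},
\]
and those of $E_m$ form the paths
\[
x_{p-1}\cdots x_p\cdots x_{p+1}\,y_q\quad\text{(via $(p,1)$)}\qquad\text{and}\qquad w_q\,x_{p+2}.
\]
Both cycles have $\lambda=y_q$ and $\rho=w_q$.

\emph{Type $\mathrm L$:} $g_q=(p-1,j)$. Position $p+1$ has no cut strand, so it has one strand of each label, and $l_{p+1}=1$. Let $m$ be the label of $(p,1)$, which is not cut. Then $y_qx_{p+1}$ has label $\bar m$ and $x_py_q$ has label $m$. Both rails from $x_p$ to the right have label $m$, so both rails from $x_p$ to the left have label $\bar m$. Hence $(p-1,1-j)$ has label $\bar m$, the rail $w_qx_p$ has label $\bar m$, and $x_{p-1}w_q$ has label $m$. The rails of $E_{\bar m}$ form the paths $x_{p-1}\cdots x_p\,w_q$ (via $(p-1,1-j)$) and $y_q\,x_{p+1}\cdots x_{p+2}$. Those of $E_m$ form the paths $x_{p-1}\,w_q$ and $y_q\,x_p\cdots x_{p+1}\cdots x_{p+2}$ (via $(p,1)$). Both cycles have $\lambda=w_q$ and $\rho=y_q$.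
\end{proof}

All positions outside the triples of sites in $U$ have no cut strand, and so one strand of each label. For $q\in U$ let $q^+$ be the next element of $U$ after $q$ in the cyclic order $a,b,c,d,e$, which is the order of the sites on the ring. By Lemma~\ref{lem:site}, the rails of $E_m$ form exactly $|U|$ paths, one from $\rho_m(q)$ to $\lambda_m(q^+)$ for each $q\in U$. By Proposition~\ref{prop:perm}, the remaining edges of $E_m$ are the links $w_qy_{\pi(q)}$. Let $\Gamma_m$ be the multigraph on $\{y_q,w_q:q\in U\}$ with
\[
\text{\emph{path edges} } \rho_m(q)\lambda_m(q^+)\qquad\text{and}\qquad \text{\emph{link edges} } w_q\,y_{\pi(q)}\qquad (q\in U).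
\]
Each vertex lies on one path edge and one link edge. As $\Gamma_m$ arises from the cycle $E_m$ by replacing paths by edges,
\begin{equation}\label{eq:single}
\text{each of $\Gamma_1$ and $\Gamma_2$ is connected, with $2|U|\ge4$ vertices.}
\end{equation}

\begin{example}[Two sites]\label{ex:two}
Suppose that $U=\{q,q'\}$, so that $\pi$ interchanges $q$ and $q'$ and the link edges are $w_qy_{q'}$ and $w_{q'}y_q$.

If both sites have type $\mathrm R$, then $\lambda_m=y$ and $\rho_m=w$ at both sites, and the path edges are $w_qy_{q'}$ and $w_{q'}y_q$. So $\Gamma_m$ falls apart into two components with two vertices each. A cycle leaving $q$ from $w_q$ to the right arrives at $y_{q'}$, and the link there brings it straight back to $w_q$. Hence this case cannot occur.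

For comparison, consider a table that allows $q$ to have type $\mathrm R$ and $q'$ to have type $\mathrm L$. Then $\lambda_m(q)=y_q$, $\rho_m(q)=w_q$, $\lambda_m(q')=w_{q'}$, $\rho_m(q')=y_{q'}$, and $\Gamma_m$ is the single cycle
\[
w_q\ \overset{\text{path}}{\text{---}}\ w_{q'}\ \overset{\text{link}}{\text{---}}\ y_q\ \overset{\text{path}}{\text{---}}\ y_{q'}\ \overset{\text{link}}{\text{---}}\ w_q
\]
for both $m$. If a tree contains these two links, then the labelings of the two triples described in the proof of Lemma~\ref{lem:site}, with one strand of each label at all other positions, fit together to a splitting pair whose cycles meet in $X$ and four further vertices. So the types decide whether a permutation is harmful. Moreover, the scheme of Section~\ref{sec:tree} cannot work with only two sites: by Example~\ref{ex:single} every leaf at one of them must have the other as its target, and then a type $\mathrm R$ leaf at one and a type $\mathrm L$ leaf at the other are the bad combination above.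
\end{example}

\section{No permutation is possible}\label{sec:final}

It remains to show that every permutation $\pi$ that the table allows makes $\Gamma_1$ or $\Gamma_2$ disconnected. Two local patterns, a component with two vertices and a component with four, suffice. We write $q\to q'$ for $\pi(q)=q'$.

\begin{lemma}\label{lem:rules}
Let $m\in\{1,2\}$ and $q\in U$.
\begin{itemize}
\item[(a)] \textup{(Closing rule)} Let $q'=q^+$. It is impossible that $q\to q'$ and $(\varepsilon_m(q),\varepsilon_m(q'))=(+,+)$. It is impossible that $q'\to q$ and $(\varepsilon_m(q),\varepsilon_m(q'))=(-,-)$.
\item[(b)] \textup{(Crossing rule)} Let $q'=q^+$ and $q''=(q')^+$, and let $|U|\ge3$. It is impossible that $q\to q'\to q''$ and $(\varepsilon_m(q),\varepsilon_m(q'),\varepsilon_m(q''))=(+,-,+)$. It is impossible that $q''\to q'\to q$ and $(\varepsilon_m(q),\varepsilon_m(q'),\varepsilon_m(q''))=(-,+,-)$.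
\end{itemize}
\end{lemma}

\begin{proof}
We omit the index $m$.

(a) In the first case $\rho(q)=w_q$ and $\lambda(q')=y_{q'}$, and $w_qy_{q'}$ is a link edge. In the second case $\rho(q)=y_q$ and $\lambda(q')=w_{q'}$, and $w_{q'}y_q$ is a link edge. In both cases the path edge $\rho(q)\lambda(q')$ is parallel to a link edge, and the two form a component of $\Gamma_m$ with two vertices, contrary to \eqref{eq:single}.

(b) In the first case the link edges $w_qy_{q'}$ and $w_{q'}y_{q''}$ are $\rho(q)\rho(q')$ and $\lambda(q')\lambda(q'')$. In the second case the link edges $w_{q'}y_q$ and $w_{q''}y_{q'}$ are $\rho(q')\rho(q)$ and $\lambda(q'')\lambda(q')$. In both cases they form, with the path edges $\rho(q)\lambda(q')$ and $\rho(q')\lambda(q'')$, the $4$-cycle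
\[
\rho(q)\,,\ \lambda(q')\,,\ \lambda(q'')\,,\ \rho(q')\,,\ \rho(q),
\]
a component of $\Gamma_m$ with $4<2|U|$ vertices, contrary to \eqref{eq:single}.
\end{proof}

By the table, the possible arcs, with the types that the starting site may have, are
\begin{align*}
&a\to b\ (\mathrm M,\mathrm R), && a\to e\ (\mathrm L), && b\to a\ (\mathrm R), && b\to c\ (\mathrm M),\\
&b\to d\ (\mathrm L), && c\to a\ (\mathrm M), && c\to b\ (\mathrm L,\mathrm R), && d\to b\ (\mathrm L,\mathrm M),\\
&d\to e\ (\mathrm R), && e\to a\ (\mathrm L,\mathrm M), && e\to d\ (\mathrm R).
\end{align*}
Recall that type $\mathrm R$ means sign $+$ in both labels, type $\mathrm L$ means sign $-$ in both labels, and type $\mathrm M$ means sign $+$ in one label and $-$ in the other. In particular a site of type $\mathrm M$ or $\mathrm R$ has sign $+$ in some label, and a site of type $\mathrm L$ or $\mathrm M$ has sign $-$ in some label.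

\begin{lemma}\label{lem:no2}
The permutation $\pi$ has no cycle of length $2$.
\end{lemma}

\begin{proof}
The pairs joined by arcs in both directions are $\{d,e\}$, $\{a,b\}$, $\{b,c\}$, $\{b,d\}$ and $\{a,e\}$. We apply the closing rule to each.
\begin{itemize}
\item $d\leftrightarrow e$: here $e=d^+$, and both sites have type $\mathrm R$. The signs of $d,e$ are $(+,+)$, and $d\to e$ is excluded.
\item $a\leftrightarrow b$: here $b=a^+$, and $b$ has type $\mathrm R$. In a label in which $a$ has sign $+$, the signs of $a,b$ are $(+,+)$, and $a\to b$ is excluded.
\item $b\leftrightarrow c$: here $c=b^+$. The type of $b$ is $\mathrm M$, and $c$ has type $\mathrm L$ or $\mathrm R$. In one of the labels $b$ has the same sign as $c$. If the signs are $(+,+)$, then $b\to c$ is excluded; if they are $(-,-)$, then $c\to b$ is excluded.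
\item $b\leftrightarrow d$: the only arc into $c$ comes from $b$, and $\pi(b)=d$, so $c\notin U$ and $d=b^+$. The type of $b$ is $\mathrm L$. In a label in which $d$ has sign $-$, the signs of $b,d$ are $(-,-)$, and $d\to b$ is excluded.
\item $a\leftrightarrow e$: here $a=e^+$, and $a$ has type $\mathrm L$. In a label in which $e$ has sign $-$, the signs of $e,a$ are $(-,-)$, and $a\to e$ is excluded. \qedhere
\end{itemize}
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:skeleton}]
All cycles of $\pi$ have length at least $3$, by Lemma~\ref{lem:no2} and since $\pi$ has no fixed point. As $|U|\le5$, $\pi$ is a single cycle on $U$, and $|U|\ge3$.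

Suppose $c\in U$. Then $b\to c$, the only arc into $c$. Since $c\to b$ would give a $2$-cycle, $c\to a$. If $a\to b$, this is the cycle in (i) below. Otherwise $a\to e$; then $e\to d$, because $e\to a$ would give a $2$-cycle, and $d\to b$, because $d\to e$ would. This is case (iv).

If $c\notin U$, the remaining arcs are $a\to b$, $b\to a$, $b\to d$, $d\to b$, $d\to e$, $e\to d$, $e\to a$, $a\to e$. They form the $4$-cycle $a,b,d,e$ with both directions on each edge. A directed cycle of length at least $3$ goes around it in one of the two directions. These are cases (ii) and (iii).

\smallskip\noindent\emph{Case \textup{(i)}: $a\to b\to c\to a$.} Here $q\to q^+$ for all $q\in U=\{a,b,c\}$, so by the closing rule no label gives the signs $(+,+)$ to $q,q^+$ for any $q\in U$. The types of $b$ and $c$ are $\mathrm M$. If $a$ has type $\mathrm R$, take the label in which $b$ has sign $+$; then $a,b$ have signs $(+,+)$. If $a$ has type $\mathrm M$, all three signs differ between the two labels, so in some label at least two of the three sites have sign $+$. Any two elements of $U$ are $q,q^+$ in some order. Both possibilities are excluded.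

\smallskip\noindent\emph{Case \textup{(ii)}: $a\to b\to d\to e\to a$.} Here $b=a^+$ and $d=b^+$. The type of $b$ is $\mathrm L$, that of $d$ is $\mathrm R$, and that of $a$ is $\mathrm M$ or $\mathrm R$. In a label in which $a$ has sign $+$, the signs of $a,b,d$ are $(+,-,+)$. As $a\to b\to d$, this contradicts the crossing rule.

\smallskip\noindent\emph{Case \textup{(iii)}: $a\to e\to d\to b\to a$.} Again $b=a^+$ and $d=b^+$. The type of $a$ is $\mathrm L$, that of $b$ is $\mathrm R$, and that of $d$ is $\mathrm L$ or $\mathrm M$. In a label in which $d$ has sign $-$, the signs of $a,b,d$ are $(-,+,-)$. As $d\to b\to a$, this contradicts the crossing rule.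

\smallskip\noindent\emph{Case \textup{(iv)}: $b\to c\to a\to e\to d\to b$.} Here $e=d^+$ and $a=e^+$. The type of $a$ is $\mathrm L$, that of $e$ is $\mathrm R$, and that of $d$ is $\mathrm L$ or $\mathrm M$. In a label in which $d$ has sign $-$, the signs of $d,e,a$ are $(-,+,-)$. As $a\to e\to d$, this contradicts the crossing rule.

\smallskip
So the assumption $U\ne\emptyset$ is untenable. As noted after Proposition~\ref{prop:perm}, it follows that no link is used and $V(E_1)\cap V(E_2)=X$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Let $k\ge16$, let $n=k-1\ge15$, and let $\mathcal L$ be the tree of Section~\ref{sec:tree}. The graph $G=G(\mathcal L)$ is $k$-connected by Lemma~\ref{lem:conn}. Let $C_1,C_2$ be the cycles that Proposition~\ref{prop:reduction} associates with the splitting pair running around the ring without links. They are distinct and cover $V(G)$. If $D_1,D_2$ are any cycles covering $V(G)$, then Proposition~\ref{prop:reduction} and Theorem~\ref{thm:skeleton} give $V(D_1)\cap V(D_2)=X$, a set of $n=k-1$ vertices. Since $V(C_1)\cup V(C_2)=V(G)$, no pair $C_1',C_2'$ as in Conjecture~\ref{conj} exists.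
\end{proof}

\begin{remark}
The cycles $D_1,D_2$ were not assumed to be distinct. In particular, the graph $G$ has no Hamiltonian cycle $D$, since otherwise $D_1=D_2=D$ would be a covering pair with overlap $|V(G)|$.
\end{remark}

\begin{thebibliography}{9}
\bibitem{dirac}
G. A. Dirac, Math. Nachr. 22 (1960).

\bibitem{thesis}
\emph{Extremal Problems On Cycles, Packing, And Decomposition Of Graphs},
\url{https://www.ideals.illinois.edu/bitstream/handle/2142/26227/Wu_Hehui.pdf?isAllowed=y&sequence=1}.
\end{thebibliography}

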